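# Gâteaux differentiability of convex functions on $C(K)$ over Talagrand's compact space

All spaces are real, $B(g,r)$ is a closed ball, and $B_{X^*}$ is the closed unit ball of $X^*$. The problem treated here is taken from http://msekce.karlin.mff.cuni.cz/~kalenda/pap/dsc.pdf.

## 1. A function with one peak on a space of doubled points

Let
$$K = ((0, 1] \times \{0\}) \cup ([0, 1) \times \{1\}),$$
ordered lexicographically: $(x,i)<(y,j)$ iff $x<y$, or $x=y$ and $i<j$. With the order topology $K$ is a compact Hausdorff space (Talagrand's example). Its minimum is $(0,1)$ and its maximum is $(1,0)$. Every $x\in(0,1)$ occurs twice, as $(x,0)<(x,1)$ with nothing in between; we call these two points *twins*. For $0\le s<t\le1$ put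
$$I(s,t)=\{k\in K:(s,1)\le k\le(t,0)\}.$$
This set is closed, being an order interval. It is also open: $(s,1)$ is the minimum of $K$ if $s=0$ and otherwise has the immediate predecessor $(s,0)$, while $(t,0)$ is the maximum of $K$ if $t=1$ and otherwise has the immediate successor $(t,1)$. So $I(s,t)$ is clopen.

Here is a function on $K$:
$$f(x,i)=0\ \text{ on } I(0,\tfrac12),\qquad f(x,i)=\tfrac32-x\ \text{ on } I(\tfrac12,1).$$
It is continuous. The two pieces are clopen and cover $K$, and $(x,i)\mapsto x$ is continuous because $\{x>a\}=\{k>(a,1)\}$ for $0\le a<1$ and $\{x<b\}=\{k<(b,0)\}$ for $0<b\le 1$. We have $\|f\|=1$, and the value $1$ is taken only at $k_0=(\frac12,1)$.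

Let us differentiate the supremum norm at $f$ by hand. Fix $h\in C(K)$ and $\varepsilon>0$. The sets $I(\frac12,\frac12+\delta)$ form a neighborhood base at $k_0$, so there is $\delta\in(0,\frac12)$ with $|h-h(k_0)|\le\varepsilon$ on $I(\frac12,\frac12+\delta)$. Let $t$ be real with $|t|\,\|h\|\le\frac14$ and $2|t|\,\|h\|<\delta$.

At $k_0$ we have $(f+th)(k_0)\ge1-|t|\|h\|\ge\frac34$. On $I(0,\frac12)$ we have $|f+th|\le\frac14$. On $I(\frac12,1)$ we have $f+th\ge\frac12-\frac14>0$, and at the points of this set outside $I(\frac12,\frac12+\delta)$, where $x\ge\frac12+\delta$, we have $f+th\le1-\delta+|t|\|h\|<1-|t|\|h\|$. So the maximum of $|f+th|$ is attained in $I(\frac12,\frac12+\delta)$, and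
$$1+th(k_0)\le\|f+th\|\le1+th(k_0)+|t|\varepsilon .$$
Hence $(\|f+th\|-\|f\|)/t\to h(k_0)$ as $t\to0$. The norm is Gâteaux differentiable at $f$, with derivative the point mass $\delta_{k_0}$.

How stable is this? Let $0<r<\frac12$. Replace $f$ by $1$ on $I(\frac12,\frac12+r)$; this moves $f$ by at most $r$ and produces a flat top. Now choose $\frac12<a<b<\frac12+r$ and add $r\cdot1_{I(a,b)}$. The new function $g'$ has norm $1+r$, attained exactly on $I(a,b)$, and $|g'|\le1$ elsewhere. Every $h$ with $\|h-g'\|<r/4$ attains its norm only inside $I(a,b)$, away from $k_0$. So within $2r$ of $f$ there is a whole ball of functions none of which peaks at $k_0$. Moreover, at the places where those functions peak, the twin point carries almost the same value. Differentiability points of the norm are easy to find, but the example suggests that they are thin in the sense of category. The next section confirms both impressions, and the question of these notes comes out of them.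

We record two more facts about $K$.

**Shrinking neighborhoods.** For $k=(t,1)$ with $t<1$, choose $t<t_j\le1$ with $t_j\downarrow t$ and put $V_j(k)=I(t,t_j)$. For $k=(t,0)$ with $t>0$, choose $0\le t_j<t$ with $t_j\uparrow t$ and put $V_j(k)=I(t_j,t)$. These are decreasing clopen sets and $\bigcap_jV_j(k)=\{k\}$. In the first case a point $(y,i)$ of the intersection satisfies $(t,1)\le(y,i)$ and $y\le t_j$ for all $j$, so $y\le t$ and $(y,i)=(t,1)$; the second case is symmetric.

**Step functions are dense.** Let $\mathcal S$ be the linear span of the functions $1_{I(s,t)}$. The intersection $I(s,t)\cap I(s',t')$ equals $I(\max(s,s'),\min(t,t'))$ if $\max(s,s')<\min(t,t')$, and is empty otherwise. So $\mathcal S$ is an algebra. It contains $1=1_{I(0,1)}$, and it separates points by the previous fact. By Stone–Weierstrass, $\mathcal S$ is dense in $C(K)$. For each $g\in\mathcal S$ there is a partition $0=t_0<\dots<t_N=1$ such that $g$ is constant on each of the sets $I(t_{i-1},t_i)$, whose disjoint union is $K$.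

## 2. Subgradients, peaks, and the category of the smooth points of the norm

Let $\varphi$ be a continuous convex function on an open convex subset $\Omega$ of a Banach space $X$. Its subdifferential at $f\in\Omega$ is
$$\partial\varphi(f)=\{\mu\in X^*:\varphi(g)\ge\varphi(f)+\mu(g-f)\text{ for all }g\in\Omega\}.$$
We use the following textbook facts.

* **(F1)** $\partial\varphi(f)$ is nonempty, convex and $w^*$-compact. If $\varphi$ is $C$-Lipschitz on an open set $U\subset\Omega$, then $\|\mu\|\le C$ whenever $\mu\in\partial\varphi(f)$, $f\in U$. Moreover, $\varphi$ is locally Lipschitz.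
* **(F2)** $\varphi'_+(f;h)=\max\{\mu(h):\mu\in\partial\varphi(f)\}$, and $\varphi$ is Gâteaux differentiable at $f$ iff $\partial\varphi(f)$ is a singleton.
* **(F3)** $\partial\varphi$ is monotone: $(\mu-\mu')(f-f')\ge0$ for $\mu\in\partial\varphi(f)$, $\mu'\in\partial\varphi(f')$. It is norm-to-$w^*$ upper semicontinuous: if $W\supset\partial\varphi(f)$ is $w^*$-open, then $\partial\varphi(f')\subset W$ for all $f'$ near $f$.

For $X=C(K)$, the dual $X^*=M(K)$ is the space of regular signed Borel measures. Call $k$ a *peak* of $f$ if $|f(k)|=\|f\|$. Let $\mu\in\partial\|\cdot\|(f)$. By (F1), $\|\mu\|\le1$. The subgradient inequality at $g=0$ gives $\mu(f)\ge\|f\|$, so $\mu(f)=\|f\|$. Conversely, if $\|\mu\|\le1$ and $\mu(f)=\|f\|$, then $\|g\|\ge\mu(g)=\|f\|+\mu(g-f)$, so $\mu$ is a subgradient. If $f\ne0$, then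
$$\|f\|=\int f\,d\mu\le\int|f|\,d|\mu|\le\|f\|\,|\mu|(K)\le\|f\|,$$
so $\int(\|f\|-|f|)\,d|\mu|=0$, and therefore
$$|\mu|\big(\{k:\ k\text{ is not a peak of }f\}\big)=0\qquad\text{for }\mu\in\partial\|\cdot\|(f),\ f\neq0. \tag{1}$$

**Proposition 2.1.** The supremum norm of $C(K)$ is Gâteaux differentiable at $f$ iff $f$ has exactly one peak.

*Proof.* At $f=0$ every point of $K$ is a peak, and the norm is not differentiable, since $\delta_k$ and $-\delta_k$ are both subgradients. Let $f\ne0$. If $k\ne k'$ are peaks, then $\operatorname{sgn}f(k)\,\delta_k$ and $\operatorname{sgn}f(k')\,\delta_{k'}$ are two different subgradients. If $k$ is the only peak, then by (1) every subgradient is of the form $c\,\delta_k$ with $cf(k)=\|f\|$, so $c=\operatorname{sgn}f(k)$ and the subdifferential is a singleton. $\square$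

The next lemma makes the flat-top perturbation of Section 1 general. The finite set $N$ will matter in Section 4.

**Lemma 2.2.** Let $O\subset C(K)$ be nonempty and open, $\delta>0$, and $N\subset[0,1]$ finite. There are an open ball $V\subset O$ and $0<s'<t'<1$ with $[s',t']\cap N=\emptyset$ such that, for every $h\in V$, we have $h\neq 0$, all peaks of $h$ lie in $I(s',t')$, and the twin $k'$ of each peak satisfies $|h(k')|\ge\|h\|-2\delta$.

*Proof.* Choose $g\in\mathcal S$ and $\gamma>0$ with $B(g,2\gamma)\subset O$. Let $I(s,t)$ be a set on which $g$ is a constant $c$ with $|c|=\|g\|$, and let $\theta=\pm1$ satisfy $\theta c=|c|$. Choose $s<s'<t'<t$ with $[s',t']\cap N=\emptyset$, and put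
$$\delta'=\min(\delta,\gamma),\qquad g'=g+\theta\delta'1_{I(s',t')},\qquad \rho=\delta'/4 .$$
Let $V$ be the open ball of radius $\rho$ about $g'$; it lies in $B(g,2\gamma)$ because $\delta'+\rho<2\gamma$. Now $\|g'\|=\|g\|+\delta'$, attained on $I(s',t')$, and $|g'|\le\|g\|$ elsewhere. Let $h\in V$. Off $I(s',t')$ we have $|h|\le\|g\|+\rho$, while $\|h\|\ge\|g\|+\delta'-\rho>\|g\|+\rho$. So $h\ne0$ and all its peaks lie in $I(s',t')$. The twin $k'$ of a point of $I(s',t')$ is again in $I(s',t')$, or is $(s',0)$ or $(t',1)$; in all cases $k'\in I(s,t)$, so $|g'(k')|\ge\|g\|=\|g'\|-\delta'$. Hence $|h(k')|\ge\|g'\|-\delta'-\rho\ge\|h\|-\delta'-2\rho\ge\|h\|-2\delta$. $\square$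

**Proposition 2.3 (the Known fact).** The points of Gâteaux differentiability of the supremum norm of $C(K)$ form a dense set which is of first category.

*Proof.* Density. For $k\in K$ let $p_k=\sum_{j\ge1}2^{-j}1_{V_j(k)}\in C(K)$. Then $p_k\ge0$, $p_k(k)=1$, and $p_k<1$ elsewhere. Given $f$ and $\varepsilon>0$, let $k$ be a peak of $f$ and $\theta=\pm1$ with $\theta f(k)=\|f\|$. At $k$ the function $f+\varepsilon\theta p_k$ has absolute value $\|f\|+\varepsilon$; elsewhere its absolute value is at most $\|f\|+\varepsilon p_k<\|f\|+\varepsilon$. So it has exactly one peak.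

Category. Let $F_0$ be the set of $f$ having $(0,1)$ or $(1,0)$ as a peak. For $n\ge1$ let $F_n$ be the set of $f$ having a peak $k\ne(0,1),(1,0)$ whose twin satisfies $|f(k')|\le\|f\|-\frac1n$. A function with exactly one peak belongs to some $F_n$, $n\ge0$. By Lemma 2.2 with $\delta=\frac1{4n}$ (and, say, $\delta=1$ for $F_0$), every nonempty open set contains a ball that misses $F_n$: in that ball the peaks are not endpoints, and their twins satisfy $|h(k')|\ge\|h\|-\frac1{2n}>\|h\|-\frac1n$. So each $F_n$ is nowhere dense. $\square$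

**Definition.** A Banach space $X$ is a *Gâteaux differentiability space* (GDS) if every continuous convex function on a nonempty open convex subset of $X$ is Gâteaux differentiable at the points of a dense subset of its domain. $X$ is *weak Asplund* if every such function is Gâteaux differentiable at the points of a dense $G_\delta$ subset of its domain.

Every weak Asplund space is a GDS. By Proposition 2.3 and Baire's theorem $C(K)$ is not weak Asplund, since a dense $G_\delta$ set in a Banach space is not of first category. But the norm was differentiable on a *dense* set. Does density hold for every continuous convex function, and not only for the norm, where we can see the peaks?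

**Theorem B.** For Talagrand's $K$, $C(K)$ is a GDS.

Together with Proposition 2.3, $C(K)$ is then a GDS that is not weak Asplund.

## 3. An injective map of $M(K)$ into a Hilbert space

For a general convex function there are no peaks to look at. The plan is to send subgradients by an injective linear map $T$ into a space where sets have small slices, and to find a point $f$ at which $T(\partial\varphi(f))$ has diameter $0$. We need two notions.

An *Asplund space* is a Banach space on which every continuous convex function on a nonempty open convex set is Fréchet differentiable at the points of a dense set. Hilbert spaces, being reflexive, are Asplund.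

**Definition.** $\mathcal B_1(X)\subset X^{**}$ is the linear space of all $x^{**}$ for which there is a *sequence* $(x_j)$ in $X$ with $x_j\to x^{**}$ in $\sigma(X^{**},X^*)$.

Clearly $X\subset\mathcal B_1(X)$. For example, let $X=C(K)$ and $k\in K$. The functional $\mu\mapsto\mu(\{k\})$ lies in $\mathcal B_1(X)$, since $1_{V_j(k)}\in C(K)$ and $\mu(V_j(k))\to\mu(\{k\})$ for every $\mu\in M(K)$. It does not lie in $X$: a function representing it would have to be $1_{\{k\}}$ (test it on point masses), and this is not continuous because no $V_j(k)$ is a single point, so $k$ is not isolated.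

**Theorem A.** Let $X$ be a Banach space. Suppose there are an Asplund space $E$, a dense linear subspace $E_0\subset E$, and an injective bounded linear map $T:X^*\to E^*$ such that for every $z\in E_0$ the functional $T^*z:\mu\mapsto(T\mu)(z)$ belongs to $\mathcal B_1(X)$. Then $X$ is a GDS.

**Proof of Theorem B from Theorem A.** Let $X=C(K)$. Enumerate $\mathbb Q\cap(0,1)$ as $(q_n)_{n\ge1}$ and let $A_n=\{x\in K:x\le(q_n,0)\}=I(0,q_n)$, a clopen set. Let $E=\ell_2(K)\oplus\ell_2(\mathbb N)$, a Hilbert space with $E^*=E$, let $E_0$ be the set of finitely supported vectors, and put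
$$T\mu=\Big(\big(\mu(\{k\})\big)_{k\in K},\ \big(2^{-n}\mu(A_n)\big)_{n\ge1}\Big).$$

*$T$ is bounded and $T^*E_0\subset\mathcal B_1(X)$.* $T$ is linear. It is bounded because $\sum_k|\mu(\{k\})|^2\le(\sum_k|\mu(\{k\})|)^2\le\|\mu\|^2$ and $|2^{-n}\mu(A_n)|\le2^{-n}\|\mu\|$. For $z\in E_0$, the functional $T^*z$ is a finite linear combination of functionals $\mu\mapsto\mu(\{k\})$, which are in $\mathcal B_1(X)$, and $\mu\mapsto\mu(A_n)=\mu(1_{A_n})$, which are in $X$.

*$T$ is injective.* Let $T\mu=0$. Then $\mu(\{k\})=0$ for all $k$ and $\mu(A_n)=0$ for all $n$. Let $t\in(0,1]$ and choose rationals $q\in(0,t)$ increasing to $t$. A point $x<(t,0)$ has first coordinate $<t$, hence below some $q$, so the sets $\{x\le(q,0)\}$ increase to $\{x<(t,0)\}$. Thus $\mu(\{x<(t,0)\})=0$, and since $\mu(\{(t,0)\})=0$, also $\mu(\{x\le(t,0)\})=0$. For $0<s<t\le1$,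
$$\mu(I(s,t))=\mu(\{x\le(t,0)\})-\mu(\{x\le(s,0)\})=0,$$
and $\mu(I(0,t))=\mu(\{x\le(t,0)\})=0$. So $\mu$ vanishes on $\mathcal S$, which is dense in $C(K)$, and $\mu=0$. Theorem A applies. $\blacksquare$

The rest of the lecture is about Theorem A.

## 4. Small slices, and directions that leave $X$

Fréchet differentiability in $E$ enters through one lemma: a bounded set in $E^*$ has small slices, and the direction of the slice can be taken in $E_0$, close to any prescribed vector. For example, let $E=\mathbb R^2$, $A=\{(1,0),(0,1)\}$. The vector $z=(1,1)$ takes the value $1$ on both points, so each of its slices is all of $A$. Tilting to $z+w$ with $w=(\varepsilon,0)$ and taking $0<\alpha<\varepsilon$, the slice $\{y\in A: y(z+w)>1+\varepsilon-\alpha\}$ is the single point $(1,0)$.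

**Lemma 4.1.** Let $E$ be Asplund, $E_0$ a dense subspace, $A\subset E^*$ nonempty and bounded, $z\in E$, $\varepsilon>0$. Write $\sigma_A(x)=\sup_{y\in A}y(x)$. There are $w\in E_0$ with $\|w\|\le\varepsilon$ and $\alpha>0$ such that $\{y\in A:y(z+w)>\sigma_A(z+w)-\alpha\}$ has diameter $\le\varepsilon$. The same then holds for every smaller $\alpha>0$.

*Proof.* The function $\sigma_A$ is continuous and convex on $E$, so there is $z'$ with $\|z'-z\|\le\varepsilon/2$ at which $\sigma_A$ is Fréchet differentiable, with derivative $y_0\in E^*$. Choose $t>0$ with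
$$\sigma_A(z'+tx)\le\sigma_A(z')+ty_0(x)+t\varepsilon/4\qquad\text{whenever }\|x\|=1,$$
and put $2\alpha=t\varepsilon/4$. Let $y\in A$ with $y(z')>\sigma_A(z')-2\alpha$. For $\|x\|=1$,
$$\sigma_A(z')-2\alpha+ty(x)<y(z'+tx)\le\sigma_A(z'+tx)\le\sigma_A(z')+ty_0(x)+t\varepsilon/4,$$
so $t(y-y_0)(x)<2\alpha+t\varepsilon/4=t\varepsilon/2$. Hence $\|y-y_0\|\le\varepsilon/2$, and the set of all such $y$ has diameter $\le\varepsilon$.

It remains to move from $z'$ to a vector $z+w$ with $w\in E_0$. Let $R>0$ bound the norms of elements of $A$, and choose $w\in E_0$ with $\|z+w-z'\|\le\min(\varepsilon/2,\alpha/(2R))$. Then $\|w\|\le\|z'-z\|+\varepsilon/2\le\varepsilon$. If $y\in A$ and $y(z+w)>\sigma_A(z+w)-\alpha$, then replacing $z+w$ by $z'$ changes each side by at most $R\cdot\frac{\alpha}{2R}=\frac\alpha2$, so $y(z')>\sigma_A(z')-2\alpha$. Thus the slice at $z+w$ lies in the set just estimated. A smaller $\alpha$ gives a smaller slice. $\square$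

Let $\varphi$ be continuous and convex on $\Omega$. For $U\subset\Omega$ nonempty and open put
$$Y(U)=\{T\mu:\ \mu\in\partial\varphi(f),\ f\in U\}\subset E^*,\qquad \sigma_U(z)=\sup_{y\in Y(U)}y(z)\quad(z\in E).$$

**The easy case: $T^*E_0\subset X$.** Suppose that each $T^*z$, $z\in E_0$, is a vector $h\in X$, so $(T\nu)(z)=\nu(h)$ for all $\nu\in X^*$. Given an open $U\subset \Omega$ on which $\varphi$ is Lipschitz and $\varepsilon>0$, Lemma 4.1 with $A=Y(U)$ gives $z\in E_0$ and $\alpha>0$ such that the slice $\{y\in Y(U):y(z)>\sigma_U(z)-\alpha\}$ has diameter $\le\varepsilon$. We enter this slice by walking in the direction $h=T^*z$. Choose $f_0\in U$ and $\mu_0\in\partial\varphi(f_0)$ with $\mu_0(h)>\sigma_U(z)-\alpha$, and let $f=f_0+\eta h\in U$ with small $\eta>0$. For $\nu\in\partial\varphi(f)$, monotonicity gives $(\nu-\mu_0)(\eta h)\ge0$, so $\nu(h)\ge\mu_0(h)>\sigma_U(z)-\alpha$. By (F3) the inequality $\nu(h)>\sigma_U(z)-\alpha$ persists for all $\nu\in\partial\varphi(f')$ with $f'$ in a ball $V\subset U$ about $f$. Since $\nu(h)=(T\nu)(z)$, all of $Y(V)$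 is in the slice, so $\operatorname{diam}Y(V)\le\varepsilon$.

Hence, for each $\varepsilon$, the union $D_\varepsilon$ of all open $V\subset \Omega$ with $\operatorname{diam}Y(V)\le\varepsilon$ is open and dense in $\Omega$. On $\bigcap_nD_{1/n}$, a dense $G_\delta$ set by Baire, $T(\partial\varphi(f))$ has diameter $0$, so $\partial\varphi(f)$ is a singleton because $T$ is injective. In this case $X$ is even weak Asplund. A separable $X$ is covered: with $(x_n)$ dense in the unit ball, take $E=\ell_2$, $E_0$ the finitely supported vectors, $T\mu=(2^{-n}\mu(x_n))_n$, so that $T^*e_n=2^{-n}x_n\in X$.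

**Where this stops.** The argument gives a dense $G_\delta$ set, so it cannot work for our $C(K)$, whatever $T$ we choose. The failing step is visible: monotonicity controls $\nu(h)$ for directions $h\in X$ only, and $T^*z$ need not be one. More is true: the conclusion "all of $Y(V)$ lies in the slice" is out of reach. Take the $T$ of Section 3, let $\varphi$ be the supremum norm, and let $z=e_k$ be the unit vector of $\ell_2(K)$ at $k=(\frac12,1)$, so $(T\nu)(e_k)=\nu(\{k\})$. If $U$ is a ball about the function $f$ of Section 1, then $\sigma_U(e_k)=1$, since $\delta_k\in\partial\varphi(f)$. Now let $V\subset U$ be any nonempty open set. By Lemma 2.2 with $N=\{\frac12\}$ there is a ball $V'\subset V$ of nonzero functions whose peaks all lie in some $I(s',t')\not\ni k$. By (1), $\nu(\{k\})=0$ for all subgradients $\nu$ at points of $V'$, that is, $\sigma_{V'}(e_k)=0$. So no nonempty open $V$ has $(T\nu)(e_k)>0$ for all its subgradients $\nu$.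

**What can be kept.** Replace $T^*z$ by a vector $x_j$ from a sequence with $x_j\to T^*z$. Walking along $x_j$ gives a ball where $\nu(x_j)>\sigma_U(z)-\tau$ for all subgradients $\nu$. For a *fixed* $\nu$ the numbers $\nu(x_j)$ converge to $(T\nu)(z)$, but in the ball just found $j$ is fixed and $\nu$ varies. So we build a nested sequence of balls and compare $\nu(x_j)$ with $(T\nu)(z)$ only at the very end, when $\nu\in\partial\varphi(f_\infty)$ is fixed, $f_\infty$ is the common point of the balls, and $j\to\infty$. This has two consequences for the construction.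

First, whether $T\nu$ belongs to the slice of stage $m$ is decided only through the later stages. The directions $z_n$ of later stages must therefore stay close to $z_m$: we let $z_n=\sum_{i\le n}w_i$ with $\|w_i\|$ very small compared with the earlier slice depths.

Second, the supremum must not drop: when we pass from $U_n$ to $U_{n+1}$ we need $\sigma_{U_{n+1}}(z_n)\ge\sigma_{U_n}(z_n)-\tau_n$. The example shows that this is not automatic for subsets; a bad choice of ball loses everything. To secure it we look for a subgradient $\mu_1$ in the new ball that is *norm close* to the nearly maximizing $\mu_0$. The Brøndsted–Rockafellar theorem gives one if $\mu_0$ is almost a subgradient at $f_0+\eta h$, and for this it suffices that $\mu_0$ almost maximizes $h$ over $\partial\varphi(f_0)$. We know that $\mu_0$ almost maximizes $T^*z_n$ there. A minimax argument transfers this to a suitable $h\in X$.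

## 5. Bounded approximants, a minimax choice of direction, and nearby subgradients

The first lemma lets us approximate $T^*w$ by vectors no longer than $T^*w$; we need it so that infinitely many approximation errors can be summed.

**Lemma 5.1.** If $x^{**}\in\mathcal B_1(X)$, there are $b_m\in X$ with $\|b_m\|\le\|x^{**}\|$ and $b_m\to x^{**}$ weak$^*$.

*Proof.* Let $x_j\to x^{**}$ weak$^*$, $C_m=\operatorname{conv}\{x_j:j\ge m\}$, $B=\{x\in X:\|x\|\le\|x^{**}\|\}$. Suppose $\operatorname{dist}(C_m,B)>0$. Strict separation gives $x^*\in X^*$ with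
$$\inf_{C_m}x^*>\sup_Bx^*=\|x^{**}\|\,\|x^*\|\ge x^{**}(x^*).$$
But $x^{**}(x^*)=\lim_jx^*(x_j)\ge\inf_{C_m}x^*$, a contradiction. So the distance is $0$, and there are $v_m\in C_m$, $b_m\in B$ with $\|v_m-b_m\|<1/m$. For $x^*\in X^*$, since $v_m$ is a convex combination of the $x_j$ with $j\ge m$, $|x^*(v_m)-x^{**}(x^*)|\le\sup_{j\ge m}|x^*(x_j)-x^{**}(x^*)|\to0$. Thus $v_m\to x^{**}$ weak$^*$, and so does $b_m$. $\square$

The second lemma is the minimax step. That convex combinations are needed is seen as follows. In $C(K)$ let $x_j=1_{I(1/(j+1),1/j)}$. These are indicators of disjoint sets, so $\mu(x_j)\to0$ for each $\mu$, that is, $x_j\to x^{**}=0$ weak$^*$. Let $M$ be the set of probability measures in $M(K)$. Then $\sup_M\mu(x_j)=1$ for each $j$, although $\sup_Mx^{**}=0$. But $h=\frac1N(x_J+\dots+x_{J+N-1})$ has $\sup_M\mu(h)=\frac1N$.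

**Lemma 5.2.** Let $M\subset X^*$ be nonempty, convex, $w^*$-compact, let $x_j\in X$, $x_j\to x^{**}$ weak$^*$, $J\in\mathbb N$, $\kappa>0$. There is $h\in\operatorname{conv}\{x_j:j\ge J\}$ with
$$\sup_{\mu\in M}\mu(h)\le\sup_{\mu\in M}x^{**}(\mu)+\kappa.$$

*Proof.* Put $C=\operatorname{conv}\{x_j:j\ge J\}$. Sion's minimax theorem allows us to exchange $\inf$ and $\sup$ for a function on $M\times C$, with $M$ compact convex and $C$ convex, that is concave and upper semicontinuous in the first variable and convex and lower semicontinuous in the second. It applies to $(\mu,h)\mapsto\mu(h)$, which is bilinear and separately continuous. Hence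
$$\inf_{h\in C}\sup_{\mu\in M}\mu(h)=\sup_{\mu\in M}\inf_{h\in C}\mu(h)\le\sup_{\mu\in M}\lim_j\mu(x_j)=\sup_{\mu\in M}x^{**}(\mu).$$
The right side is finite because $M$ is bounded. Choose $h\in C$ whose supremum over $M$ exceeds the infimum on the left by at most $\kappa$. $\square$

The third lemma turns an approximate subgradient at $g$ into a true subgradient near $g$, at a small cost in norm.

**Lemma 5.3 (Brøndsted–Rockafellar).** Let $\varphi$ be continuous convex on an open convex set containing the closed ball $B(g,r)$, let $m\in X^*$, $\beta,\lambda>0$, $\beta/\lambda<r$, and suppose $\varphi(f)\ge\varphi(g)+m(f-g)-\beta$ on $B(g,r)$. Then there are $f_1$ and $\mu_1\in\partial\varphi(f_1)$ with $\|f_1-g\|\le\beta/\lambda$ and $\|\mu_1-m\|\le\lambda$.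

*Proof.* Let $F=\varphi-m$ on the complete metric space $B(g,r)$. The hypothesis says that $F(g)\le\inf F+\beta$. Ekeland's variational principle gives $f_1\in B(g,r)$ with $\|f_1-g\|\le\beta/\lambda<r$ and $F(f)+\lambda\|f-f_1\|\ge F(f_1)$ on $B(g,r)$. As $f_1$ is interior to the ball, the convex function $F+\lambda\|\cdot-f_1\|$ has a local, hence global, minimum at $f_1$. Therefore $0$ is a subgradient of it at $f_1$, and by the sum rule for continuous convex functions $0\in\partial\varphi(f_1)-m+\lambda B_{X^*}$. So some $\mu_1\in\partial\varphi(f_1)$ has $\|\mu_1-m\|\le\lambda$. $\square$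

## 6. Nested balls: the proof of Theorem A

Scale so that $\|T\|\le1$. Let $\varphi$ be continuous convex on an open convex $\Omega\subset X$. Given a point of $\Omega$ and a neighborhood of it, choose by (F1) an open ball $U_0$ centered at that point, inside this neighborhood and inside $\Omega$, on which $\varphi$ is $C$-Lipschitz with $C\ge1$. We must find a point of Gâteaux differentiability in $U_0$.

For nonempty open $U\subset U_0$, the elements of $Y(U)$ have norm $\le C$ by (F1) and $\|T\|\le1$. So $\sigma_U$ is $C$-Lipschitz, and $\sigma_{U'}\le\sigma_U$ if $U'\subset U$.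

We construct open balls $U_0\supset\overline{U_1}\supset U_1\supset\overline{U_2}\supset\cdots$ with radius of $U_{n+1}$ at most $2^{-n}$, vectors $w_n\in E_0$ and $z_n=\sum_{i\le n}w_i$ (with $z_{-1}=0$), numbers $\alpha_n>0$ and $\tau_n=\alpha_n/16$, sequences $(u^n_j)_j$ in $X$, and vectors $h_n\in X$. Stage $n$ starts with $U_n$ and consists of Steps 1 and 2.

**Step 1: a small slice of $Y(U_n)$ in a direction close to the previous one.** Let $\varepsilon_0=1$ and $\varepsilon_n=\min(2^{-n},\alpha_{n-1}/(32C))$ for $n\ge1$. Lemma 4.1, with $A=Y(U_n)$, $z=z_{n-1}$, $\varepsilon=\varepsilon_n$, gives $w_n\in E_0$ with $\|w_n\|\le\varepsilon_n$ and $\alpha_n>0$ such that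
$$S_n=\{y\in Y(U_n):y(z_n)>\sigma_{U_n}(z_n)-\alpha_n\}\ \text{ has diameter }\le2^{-n}.\tag{2}$$
Decreasing $\alpha_n$ keeps (2), so we may take $\alpha_0\le1$ and $\alpha_n\le\alpha_{n-1}/2$ for $n\ge1$. Since $T^*w_n\in\mathcal B_1(X)$, Lemma 5.1 provides $u^n_j\in X$ with $u^n_j\to T^*w_n$ weak$^*$ as $j\to\infty$ and $\|u^n_j\|\le\|T^*w_n\|\le\|w_n\|$. The sequence $(u^n_j)_j$ is chosen now and never changed. Put
$$g^n_j=\sum_{i\le n}u^i_j,\qquad\text{so that } g^n_j\to T^*z_n\ \text{ weak}^*\text{ as }j\to\infty .$$
We have $\|z_n\|\le\sum_i2^{-i}\le2$. Since the $\alpha_i$ at least halve at each step, for all $m$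
$$\sum_{i\ge m}\tau_i\le\frac{\alpha_m}{8},\qquad\sum_{i>m}\|w_i\|\le\sum_{i\ge m}\frac{\alpha_i}{32C}\le\frac{\alpha_m}{16C}.\tag{3}$$

**Step 2: a smaller ball where all subgradients are large on some $h_n\in X$, and where the supremum does not drop.** We claim that there are $h_n\in\operatorname{conv}\{g^n_j:j\ge n\}$ and an open ball $U_{n+1}$ with $\overline{U_{n+1}}\subset U_n$ and radius $\le2^{-n}$ such that
$$\nu(h_n)>\sigma_{U_n}(z_n)-\tau_n\quad\text{for all }f\in U_{n+1},\ \nu\in\partial\varphi(f),\tag{4}$$
$$\sigma_{U_{n+1}}(z_n)\ge\sigma_{U_n}(z_n)-\tau_n.\tag{5}$$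
Write $s=\sigma_{U_n}(z_n)$, $\tau=\tau_n$, and choose $\kappa\in(0,1)$ with $\kappa+4\sqrt\kappa<\tau$ and $2\kappa+4C\sqrt\kappa<\tau$.

**Step 2a: the direction $h$.** The aim is an $h\in X$ on which a nearly maximizing $\mu_0$ is almost the largest subgradient at its point. Choose $f_0\in U_n$ and $\mu_0\in\partial\varphi(f_0)$ with $(T\mu_0)(z_n)>s-\kappa$. Then choose $J\ge n$ with $|\mu_0(g^n_j)-(T\mu_0)(z_n)|<\kappa$ for all $j\ge J$. This inequality passes to convex combinations:
$$|\mu_0(h)-(T\mu_0)(z_n)|<\kappa\qquad\text{for every }h\in\operatorname{conv}\{g^n_j:j\ge J\}.\tag{6}$$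
Lemma 5.2 with $M=\partial\varphi(f_0)$, $x_j=g^n_j$ and $x^{**}=T^*z_n$ yields such an $h$ with
$$\max_{\partial\varphi(f_0)}h\le\sup_{\nu\in\partial\varphi(f_0)}(T\nu)(z_n)+\kappa\le s+\kappa<(T\mu_0)(z_n)+2\kappa<\mu_0(h)+3\kappa.$$
The second inequality holds because $f_0\in U_n$, and the last is (6).

**Step 2b: $\mu_0$ is almost a subgradient at $f_0+\eta h$.** By (F2), Step 2a says that $\varphi'_+(f_0;h)<\mu_0(h)+3\kappa$. Hence for all small $\eta>0$, with $g=f_0+\eta h$, we have $\varphi(g)\le\varphi(f_0)+\eta(\mu_0(h)+4\kappa)$ and $B(g,3\sqrt\kappa\,\eta)\subset U_n$. Fix such an $\eta$. For $f\in B(g,3\sqrt\kappa\,\eta)$,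
$$\varphi(f)\ge\varphi(f_0)+\mu_0(f-f_0)=\varphi(f_0)+\eta\mu_0(h)+\mu_0(f-g)\ge\varphi(g)+\mu_0(f-g)-4\kappa\eta.$$

**Step 2c: a true subgradient close to $\mu_0$, which gives (5).** Apply Lemma 5.3 with $m=\mu_0$, $\beta=4\kappa\eta$, $\lambda=2\sqrt\kappa$, $r=3\sqrt\kappa\,\eta$; here $\beta/\lambda=2\sqrt\kappa\,\eta<r$. It gives $f_1\in U_n$ and $\mu_1\in\partial\varphi(f_1)$ with $\|f_1-g\|\le2\sqrt\kappa\,\eta$ and $\|\mu_1-\mu_0\|\le2\sqrt\kappa$. Since $\|T\|\le1$ and $\|z_n\|\le2$,
$$(T\mu_1)(z_n)\ge(T\mu_0)(z_n)-2\sqrt\kappa\,\|z_n\|>s-\kappa-4\sqrt\kappa>s-\tau.\tag{7}$$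
So (5) will hold for any ball $U_{n+1}$ containing $f_1$.

**Step 2d: every subgradient at $f_1$ is large on $h$, which gives (4).** Let $\nu\in\partial\varphi(f_1)$. Write $f_1-f_0=\eta h+e$ with $\|e\|=\|f_1-g\|\le2\sqrt\kappa\,\eta$, and note $\|\nu-\mu_0\|\le2C$. Monotonicity gives $(\nu-\mu_0)(\eta h+e)\ge0$, so $(\nu-\mu_0)(h)\ge-\frac1\eta\cdot2C\cdot2\sqrt\kappa\,\eta=-4C\sqrt\kappa$. With (6),
$$\nu(h)\ge\mu_0(h)-4C\sqrt\kappa>(T\mu_0)(z_n)-\kappa-4C\sqrt\kappa>s-2\kappa-4C\sqrt\kappa>s-\tau.$$
Thus $\partial\varphi(f_1)$ lies in the $w^*$-open set $\{\nu:\nu(h)>s-\tau\}$. By (F3), (4) holds with $h_n=h$ for every sufficiently small open ball $U_{n+1}$ centered at $f_1$. We take one with $\overline{U_{n+1}}\subset U_n$ and radius $\le2^{-n}$. This proves the claim and completes the construction.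

The difference from the easy case of Section 4 can now be located. If $h_n$ were $T^*z_n$, then (4) would imply $\sigma_V(z_n)\ge\sigma_{U_n}(z_n)-\tau_n$ for *every* nonempty open $V\subset U_{n+1}$. Here (5) is obtained only for balls that contain the special point $f_1$.

**Step 3: at the common point, $h_n$ and $z_n$ agree in the limit.** Since the radii tend to $0$ and $\overline{U_{n+1}}\subset U_n$, there is a point $f_\infty$ with $\{f_\infty\}=\bigcap_n\overline{U_n}=\bigcap_nU_n$. We show that $\partial\varphi(f_\infty)$ is a singleton. Fix $\nu\in\partial\varphi(f_\infty)$; then $T\nu\in Y(U_n)$ for all $n$. For every $n$ and every $j\geq n$,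
$$|\nu(g^n_j)-(T\nu)(z_n)|\le\sum_{i\le n}|\nu(u^i_j)-(T\nu)(w_i)|\le b_j,\qquad b_j=\sum_{i=0}^\infty|\nu(u^i_j)-(T\nu)(w_i)|.$$
As $h_n\in\operatorname{conv}\{g^n_j:j\ge n\}$, it follows that
$$|\nu(h_n)-(T\nu)(z_n)|\le a_n,\qquad a_n=\sup_{j\ge n}b_j.$$
The $i$-th summand of $b_j$ is at most $2C\|w_i\|$, because $\|\nu\|\le C$ and $\|u^i_j\|\le\|w_i\|$; this bound does not depend on $j$ and is summable over $i$. For fixed $i$ the summand tends to $0$ as $j\to\infty$. By dominated convergence $b_j\to0$, so $a_n\to0$. This is where Lemma 5.1 is used, and where $\nu$ has to be fixed: the rate at which $a_n\to0$ depends on $\nu$.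

**Step 4: $T\nu$ lies in every slice $S_m$.** Since $f_\infty\in U_{n+1}$, (4) and Step 3 give
$$(T\nu)(z_n)>\sigma_{U_n}(z_n)-\tau_n-a_n.\tag{8}$$
To bring this back to stage $m$, we first bound $\sigma_{U_n}(z_n)$ from below. By the $C$-Lipschitz property and (5),
$$\sigma_{U_{i+1}}(z_{i+1})\ge\sigma_{U_{i+1}}(z_i)-C\|w_{i+1}\|\ge\sigma_{U_i}(z_i)-\tau_i-C\|w_{i+1}\|.$$
Adding up from $i=m$ to $n-1$ and using (3), for $n>m$,
$$\sigma_{U_n}(z_n)\ge\sigma_{U_m}(z_m)-\sum_{i=m}^{n-1}\tau_i-C\sum_{i=m+1}^n\|w_i\|\ge\sigma_{U_m}(z_m)-\frac{\alpha_m}8-\frac{\alpha_m}{16}.$$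
Next, $\|T\nu\|\le C$ and $C\|z_n-z_m\|\le\frac{\alpha_m}{16}$ by (3). With (8),
$$(T\nu)(z_m)\ge(T\nu)(z_n)-\frac{\alpha_m}{16}\ge\sigma_{U_n}(z_n)-\tau_n-a_n-\frac{\alpha_m}{16}\ge\sigma_{U_m}(z_m)-\frac{\alpha_m}4-\tau_n-a_n.$$
Let $n\to\infty$ with $m$ fixed: $(T\nu)(z_m)\ge\sigma_{U_m}(z_m)-\alpha_m/4>\sigma_{U_m}(z_m)-\alpha_m$. As $T\nu\in Y(U_m)$, we get $T\nu\in S_m$.

**Step 5: only one subgradient at $f_\infty$.** If $\nu,\nu'\in\partial\varphi(f_\infty)$, then $T\nu,T\nu'\in S_m$ for all $m$ by Step 4, so $\|T\nu-T\nu'\|\le2^{-m}$ for all $m$ by (2). Thus $T\nu=T\nu'$, and $\nu=\nu'$ by injectivity. By (F2), $\varphi$ is Gâteaux differentiable at $f_\infty\in U_0$. $\blacksquare$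

## 7. Sums, quotients, and separable ordered compact spaces

Let $\mathcal T$ be the class of Banach spaces satisfying the hypothesis of Theorem A. All of them are GDS, and Section 3 shows that $C(K)\in\mathcal T$ for Talagrand's $K$.

**Proposition 1 (permanence).** $\mathcal T$ contains all separable spaces and all Asplund spaces, and it is closed under finite direct sums and under quotients. In particular, for Talagrand's $K$, every quotient of $C(K)\oplus S\oplus A$ with $S$ separable and $A$ Asplund is a GDS.

*Proof.* For separable $S$ take the map of Section 4: $(x_n)$ dense in the unit ball, $E=\ell_2$, $E_0$ the finitely supported vectors, $T\mu=(2^{-n}\mu(x_n))_n$. It is bounded, it is injective since $(x_n)$ is dense in the unit ball, and $T^*E_0\subset S\subset\mathcal B_1(S)$. For Asplund $A$ take $E=E_0=A$ and $T=\mathrm{id}$; then $T^*z=z\in A$.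

For a sum $X_1\oplus X_2$ take $T_1\oplus T_2$ into $E_1^*\oplus E_2^*=(E_1\oplus E_2)^*$, with the dense subspace formed by the sum of the two given dense subspaces. A finite direct sum of Asplund spaces is Asplund, $T_1\oplus T_2$ is injective, and $(T_1\oplus T_2)^*(z_1,z_2)$ is the weak$^*$ limit of $(x_j^1,x_j^2)$ if $x^i_j\to T_i^*z_i$.

For a quotient map $q:X\to X/Y$, restrict $T$ to $Y^\perp=(X/Y)^*$; it stays injective. If $x_j\to T^*z$ weak$^*$ in $X^{**}$, then for $\mu\in Y^\perp$ we have $\mu(q(x_j))=\mu(x_j)\to(T^*z)(\mu)$. So $q(x_j)$ converges weak$^*$ in $(X/Y)^{**}$ to $(T^*z)|_{Y^\perp}$. $\square$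

Call $\mu\in M(K)$ *atomless* if $\mu(\{k\})=0$ for every $k\in K$. The proof of Theorem B used two features of $K$: points can be reached by sequences of continuous functions, and countably many functions determine atomless measures.

**Theorem C.** Let $K$ be a compact Hausdorff space all of whose points are $G_\delta$. Suppose there are bounded functions $g_n$ $(n\ge1)$ on $K$, each the pointwise limit of a uniformly bounded sequence in $C(K)$, such that the only atomless $\mu\in M(K)$ with $\int g_n\,d\mu=0$ for all $n$ is $\mu=0$. Then $C(K)\in\mathcal T$, so $C(K)$ is a GDS.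

*Proof.* Normalize so that $\|g_n\|_\infty\le1$. The $g_n$ are Borel. Let
$$T\mu=\Big((\mu(\{k\}))_{k\in K},\ \big(2^{-n}\textstyle\int g_n\,d\mu\big)_{n\ge1}\Big)\in\ell_2(K)\oplus\ell_2,$$
which is linear and bounded as in Section 3, and let $E_0$ be the set of finitely supported vectors. Let $k\in K$ with $\{k\}=\bigcap_nO_n$, $O_n$ open. Urysohn's lemma gives continuous $f_n:K\to[0,1]$ with $f_n(k)=1$ and $f_n=0$ off $O_n$; then $\min(f_1,\dots,f_n)$ decreases pointwise to $1_{\{k\}}$. By dominated convergence, $\mu\mapsto\mu(\{k\})$ and $\mu\mapsto\int g_n\,d\mu$ belong to $\mathcal B_1(C(K))$. Hence so does $T^*z$ for $z\in E_0$. If $T\mu=0$, then $\mu$ is atomless with $\int g_n\,d\mu=0$ for all $n$, so $\mu=0$ by hypothesis. $\square$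

**Corollary D.** If $K$ is any separable compact linearly ordered space, then $C(K)$ is a GDS.

*Proof.* Let $D$ be countable and dense. We write $(-\infty,k]$, $(k,\infty)$ and so on for order intervals in $K$. By compactness every nonempty subset of $K$ has a supremum and an infimum in $K$; in particular $K$ has a minimum and a maximum.

**Step 1: approximation by $D$.** If $k$ is not the minimum and has no immediate predecessor, every interval $(y,k)$ with $y<k$ is nonempty and open, so it meets $D$. Thus $D\cap(-\infty,k)$ is cofinal in $(-\infty,k)$. Symmetrically, if $k$ is not the maximum and has no immediate successor, $D\cap(k,\infty)$ is coinitial in $(k,\infty)$.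

**Step 2: points are $G_\delta$.** The set $[k,\infty)$ is all of $K$ if $k$ is the minimum, equals $(p,\infty)$ if $k$ has an immediate predecessor $p$, and otherwise equals $\bigcap\{(d,\infty):d\in D,\ d<k\}$ by Step 1. In each case it is $G_\delta$. Symmetrically $(-\infty,k]$ is $G_\delta$, and so is the intersection $\{k\}$.

**Step 3: the functions $g_n$.** For $d\in D$ the set $(-\infty,d]$ is closed. If $d$ is the maximum or has an immediate successor, it is clopen. Otherwise it is the countable intersection of the open sets $(-\infty,d')$, $d'\in D$, $d'>d$. Being a closed $G_\delta$ in a compact Hausdorff space, its indicator is the limit of a decreasing sequence of continuous functions with values in $[0,1]$, by Urysohn's lemma as in Theorem C. Let $\{g_n\}=\{1_{(-\infty,d]}:d\in D\}$.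

**Step 4: an atomless $\mu$ that annihilates all $g_n$ vanishes on every $(-\infty,k]$.** Let $\mu$ be atomless with $\mu((-\infty,d])=0$ for all $d\in D$, and let $k\in K$. The following cases are exhaustive.

* If $k\in D$ or $k=\min K$, then $\mu((-\infty,k])=0$ by assumption, or because $(-\infty,k]=\{k\}$.
* If $k\ne\min K$ has no immediate predecessor, then by Step 1 $(-\infty,k)$ is an increasing union of sets $(-\infty,d_n]$ with $d_n\in D$ (take maxima of the first $n$ elements in an enumeration of $D\cap(-\infty,k)$). So $\mu((-\infty,k))=0$, and $\mu(\{k\})=0$.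
* If $k$ has an immediate predecessor and is the maximum or has an immediate successor, then $k$ is isolated, so $k\in D$.
* If $k$ has an immediate predecessor, is not the maximum and has no immediate successor, then by Step 1 $(-\infty,k]$ is a decreasing intersection of sets $(-\infty,d_n]$ with $d_n\in D$, so its measure is $0$.

**Step 5: these sets generate the Borel sets.** The sets $(-\infty,k]$ form a $\pi$-system containing $K=(-\infty,\max K]$. The $\sigma$-algebra they generate contains each $(-\infty,a)$, since this set is empty, or equal to $(-\infty,p]$ with $p$ the immediate predecessor of $a$, or by Step 1 a countable union of sets $(-\infty,d_n]$. A nonempty order-convex set with infimum $a$ and supremum $b$ is one of $[a,b]$, $(a,b]$, $[a,b)$, $(a,b)$, hence a difference of sets of the forms $(-\infty,b]$, $(-\infty,b)$ and $(-\infty,a]$, $(-\infty,a)$. So all order-convex open sets are generated. Finally, let $O$ be open. Its order-convex components (the classes of the relation "the order interval between $x$ and $y$ lies in $O$") are order-convex,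 disjoint, and open, since each point of $O$ has an order-convex open neighborhood inside $O$. Each of them meets $D$, so there are countably many, and $O$ is generated.

The Borel sets $B$ with $\mu(B)=0$ form a Dynkin system, because $\mu(K)=0$, and this system contains the $\pi$-system by Step 4. By Dynkin's lemma $\mu=0$. Theorem C applies. $\square$

**Optimality.** Talagrand's $K$ satisfies the hypotheses of Corollary D. By compactness every neighborhood of a point $k$ contains some $V_j(k)$, which is of the form $I(s,t)$ and contains $(q,0)$ for each rational $q\in(s,t)$; so the points $(q,0)$, $q\in\mathbb Q\cap(0,1)$, are dense. Its points are $G_\delta$, and the functions $g_n$ of Step 3 serve in Theorem C. By Proposition 2.3 the set of Gâteaux differentiability points of the supremum norm of $C(K)$ is of first category. So in Theorem A, Theorem C and Corollary D "dense" cannot be strengthened to "dense $G_\delta$" or "residual": members of $\mathcal T$ are GDS but need not be weak Asplund.
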